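# A bounded domain of holomorphy in a Banach space on which $z_1,z_2$ generate a proper ideal without common zeros

## 1. Continuous functions on $\omega_1$ and an open set cut out by a movable jump

Let $\omega_1$ be the first uncountable ordinal, so $[0,\omega_1)$ is the set of all countable ordinals. Give it the order topology. We use four facts. A supremum of countably many countable ordinals is a countable ordinal. Every interval $[0,\alpha]$ with $\alpha<\omega_1$ is compact. The sets $[0,\gamma]$ and $(\beta,\gamma]$ are both open and closed. A strictly decreasing sequence of ordinals is finite.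

Let $X=C_0(\omega_1;\mathbb C^2)$ be the space of continuous $x:[0,\omega_1)\to\mathbb C^2$ that vanish outside some $[0,\alpha]$, $\alpha<\omega_1$, with norm $\|x\|=\sup_\gamma|x(\gamma)|_\infty$, where $|\cdot|_\infty$ is the maximum norm on $\mathbb C^2$. It is a Banach space: a Cauchy sequence $(x_k)$ converges uniformly to a continuous $x$, and if $x_k$ vanishes off $[0,\alpha_k]$, then $x$ vanishes off $[0,\sup_k\alpha_k]$, and $\sup_k\alpha_k<\omega_1$. Multiplication by the indicator of a set $[0,\gamma]$ or $(\beta,\gamma]$ maps $X$ into $X$. Put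
$$X_{>\alpha}=\{x\in X:\ x=0\text{ on }[0,\alpha]\}.$$

*Example.* If $v\in\mathbb C^2$, $v\ne 0$, then $v\,1_{[0,\omega]}\in X$. But $v\,1_{[0,\omega)}\notin X$, since it equals $v$ at $0,1,2,\dots$, which converge to $\omega$, and it is $0$ at $\omega$. An element of $X$ may jump between $\gamma$ and $\gamma+1$, but it cannot jump on arriving at a limit ordinal. This will be used in Section 5.

Write $x(0)=(z_1,z_2)$ and $x(\gamma)=(y_\gamma,t_\gamma)$ for $1\le\gamma<\omega_1$. These are continuous linear functionals of $x$. Let
$$\rho=\tfrac1{10},\qquad \delta=\tfrac1{40},\qquad \varepsilon=\tfrac1{160},$$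
and for $\gamma\ge1$ put
$$q_\gamma(x)=1-(y_\gamma-y_{\gamma+1})-z_2-t_{\gamma+1}(z_1-z_2),\qquad u_\gamma(x)=y_\gamma(1-y_\gamma)e^{-100z_1}.$$
Let $U'$ be the set of $x\in X$ such that

- (C1) $|z_1|<\rho$ and $|z_2|<\rho$;
- (C2) $|t_\gamma|<2$ for all $\gamma\ge1$;
- (C3) $|y_1-1|<\frac12$;
- (C4) $|u_\gamma(x)|<\varepsilon$ for all $\gamma\ge1$;
- (C5) $|q_\gamma(x)|>\delta$ for all $\gamma\ge1$.

Let $z^*=(\frac1{20},\frac i{20})$, and let $x^*\in X$ be given by $x^*(0)=z^*$, $x^*(1)=(1,0)$, $x^*(\gamma)=0$ for $\gamma\ge2$. We show in Section 4 that $U'$ is open and in Section 7 that $x^*\in U'$. Let $U$ be the connected component of $U'$ that contains $x^*$.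

One should picture $y$ as a path along the long line of countable ordinals. It starts near $1$ by (C3), and it ends at $0$ because elements of $X$ vanish eventually. Where $z_1$ is near $0$, (C4) forces each $y_\gamma$ to be near $0$ or near $1$, so the path must drop suddenly. Where $\operatorname{Re}z_1=\frac1{20}$, (C4) reads $|y_\gamma(1-y_\gamma)|<\varepsilon e^{5}\approx0.93$, and $y_\gamma$ may travel freely along $[0,1]$. Condition (C5) is felt only at a place $\gamma$ where $y$ drops by about $1$.

## 2. Common zeros of finitely generated ideals on domains of holomorphy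

Let $E$ be a complex locally convex space and $U\subset E$ open and nonempty. (In this section $U$ is general.) A function $f:U\to\mathbb C$ is holomorphic if it is continuous and Gâteaux holomorphic, that is, for all $a\in U$, $b\in E$ the function $\lambda\mapsto f(a+\lambda b)$ is holomorphic on the open set $\{\lambda\in\mathbb C:a+\lambda b\in U\}$. The algebra of these functions is $\mathcal H(U)$, with the compact-open topology. An ideal $I$ of $\mathcal H(U)$ has a common zero if some $a\in U$ satisfies $f(a)=0$ for all $f\in I$.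

We use the identity theorem: if $f$ is holomorphic on a connected open set $C$ and vanishes on a nonempty open subset, then $f=0$. Here is why. Let $Z$ be the interior of the zero set and $a\in C\cap\overline Z$. Take a convex open neighborhood $B\subset C$ of $a$ and a point $b\in B\cap Z$. For $x\in B$ the function $\lambda\mapsto f(b+\lambda(x-b))$ is holomorphic on the convex open set $\{\lambda: b+\lambda(x-b)\in B\}$, which contains $0$ and $1$. It vanishes near $0$, so $f(x)=0$. Hence $B\subset Z$, and $Z$ is open and closed in $C$.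

**Definition.** As in the books of Dineen and of Mujica, $U$ is a domain of holomorphy if there do not exist open sets $V,W$ in $E$ such that (a) $V$ is connected and $V\not\subset U$; (b) $\emptyset\ne W\subset U\cap V$; (c) for every $f\in\mathcal H(U)$ there is $g\in\mathcal H(V)$ with $g=f$ on $W$.

*Example.* $\mathbb C^2\setminus\{0\}$ is not a domain of holomorphy. Take $V=\mathbb C^2$ and $W$ a small ball away from $0$; by Hartogs' theorem every $f\in\mathcal H(\mathbb C^2\setminus\{0\})$ extends to $\mathbb C^2$. In the other direction we have the following test.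

**Lemma 1.** Suppose that for every $x_0\in\partial U$ there is $f\in\mathcal H(U)$ with $|f(x)|\to\infty$ as $U\ni x\to x_0$. Then $U$ is a domain of holomorphy.

*Proof.* Suppose $V,W$ satisfy (a), (b), (c). Let $C$ be a component of $U\cap V$ that meets $W$; it is open. If $f\in\mathcal H(U)$ and $g\in\mathcal H(V)$ are as in (c), then $g=f$ on the nonempty open set $C\cap W$, hence on $C$ by the identity theorem. Since $C\subset U$ and $V\not\subset U$, we have $C\ne V$. As $V$ is connected and $C$ is open and nonempty, $C$ is not closed in $V$, so there is $x_0\in V\cap\overline C\setminus C$. If $x_0\in U$, a convex open neighborhood of $x_0$ inside $U\cap V$ would meet $C$, hence lie in the component $C$, and $x_0\in C$, which is false. So $x_0\in\overline U\setminus U=\partial U$. Take $f$ as in the hypothesis for this $x_0$. The corresponding $g$ is continuous at $x_0$, hence bounded near $x_0$. But $g=f$ on $C$, $x_0\in\overline C$, and $|f|\to\infty$ at $x_0$. This is a contradiction. $\square$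

The following results set the scene.

- (Cartan) If $U$ is a domain of holomorphy in $\mathbb C^n$, then every proper, finitely generated ideal of $\mathcal H(U)$ has a common zero.
- (Schottenloher) The same holds if $U$ is a domain of holomorphy in a (DFC)-space, that is, a space $E=F'_c$ with $F$ Fréchet.
- For every locally convex space $E$ of strictly positive dimension there is a proper ideal of $\mathcal H(E)$ without common zeros. So one cannot drop "finitely generated".

The question, posed in connection with the paper "Ideals of Holomorphic Functions on Tsirelson's Space", is this: if $U$ is a domain of holomorphy in a complex Fréchet space, does every proper, finitely generated ideal of $\mathcal H(U)$ have a common zero? The answer is no, and the set $U$ of Section 1 shows it.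

**Theorem.** The set $U$ of Section 1 is a bounded connected domain of holomorphy in the Banach space $X$. The functions $z_1,z_2\in\mathcal H(U)$ have no common zero in $U$, but the ideal they generate is proper. So the answer to the question is negative, even for Banach spaces.

**Complements.**

- (a) Two generators is optimal: on any open $U$ in any $E$, a proper principal ideal has a common zero.
- (b) There is a character $\chi:\mathcal H(U)\to\mathbb C$ with $\chi(z_1)=\chi(z_2)=0$. It is continuous for the Nachbin–Coeuré topology $\tau_\delta$, is not continuous for the compact-open topology, and is not a point evaluation.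
- (c) $H^1(U,\mathcal O)\ne0$.
- (d) For every Fréchet space $G$, the conclusion of Cartan's theorem also fails for the domain of holomorphy $U\times G\subset X\times G$.

In (b), $\tau_\delta$ is the topology defined by the seminorms $p$ on $\mathcal H(U)$ such that for every increasing countable open cover $(V_n)$ of $U$ there are $n$ and $c$ with $p(f)\le c\sup_{V_n}|f|$ for all $f$. For instance, $p(f)=\sup_K|f|$ with $K\subset U$ compact qualifies, since $K$ lies in some $V_n$; so $\tau_\delta$ is at least as fine as the compact-open topology.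

The argument takes place in ZFC.

## 3. A hole in $\mathbb C^2$ and an extra variable

One generator never gives a counterexample. If $f\in\mathcal H(U)$ has no zero, then $1/f\in\mathcal H(U)$ and $(f)=\mathcal H(U)$; if $f(a)=0$, then $a$ is a common zero of $(f)$. This proves complement (a).

With two generators, the simplest proper ideal without common zeros lives on $\mathbb C^2\setminus\{0\}$: if $z_1g_1+z_2g_2=1$ there, then $g_1,g_2$ extend to $\mathbb C^2$ and at $0$ we read $0=1$. Of course, $\mathbb C^2\setminus\{0\}$ is not a domain of holomorphy. We need a bounded version of this mechanism. Let $\Delta=\{z\in\mathbb C^2:|z_1|,|z_2|<\rho\}$,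
$$A_1=\{z\in\Delta:\ |z_1|>\delta\},\qquad A_2=\{z\in\Delta:\ |z_2|>\delta\}.$$
Both are connected, and so is $A_1\cap A_2$, a product of two annuli. Since $\delta<\frac1{20}<\rho$, we have $z^*\in A_1\cap A_2$.

**Lemma 2.** Let $F_1\in\mathcal H(A_1)$ and $F_2\in\mathcal H(A_2)$ agree near $z^*$. Then there is a unique $G\in\mathcal H(\Delta)$ with $G=F_1$ on $A_1$ and $G=F_2$ on $A_2$.

*Proof.* By the identity theorem $F_1=F_2$ on $A_1\cap A_2$. Fix $r$ with $\delta<r<\rho$, let $\Delta_r=\{|z_1|<r,\ |z_2|<\rho\}$, and on $\Delta_r$ put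
$$G(z_1,z_2)=\frac1{2\pi i}\int_{|w|=r}\frac{F_1(w,z_2)}{w-z_1}\,dw .$$
The points $(w,z_2)$ lie in $A_1$, so $G$ is defined and holomorphic on $\Delta_r$. If $|z_2|>\delta$, then $F_1(w,z_2)=F_2(w,z_2)$ for $|w|=r$, and $F_2(\cdot,z_2)$ is holomorphic on $|z_1|<\rho$; Cauchy's formula gives $G=F_2$ on $\Delta_r\cap A_2$. On the connected set $\Delta_r\cap A_1$ the functions $G$ and $F_1$ agree where $|z_2|>\delta$, hence everywhere. As $\Delta=\Delta_r\cup A_1$, the functions $G$ on $\Delta_r$ and $F_1$ on $A_1$ define a holomorphic function on $\Delta$, which equals $F_2$ on $A_2=(A_2\cap\Delta_r)\cup(A_2\cap A_1)$. Uniqueness is the identity theorem. $\square$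

A natural first attempt is to separate $A_1$ and $A_2$ by an extra variable $\tau$. Let
$$D=\{(z,\tau)\in\mathbb C^3:\ z\in\Delta,\ |\tau|<2,\ |z_2+\tau(z_1-z_2)|>\delta\}.$$
At $\tau=0$ the slice is $A_2$, at $\tau=1$ it is $A_1$. The set $D$ is a domain of holomorphy by Lemma 1: at a boundary point one of $z_1,z_2,\tau,z_2+\tau(z_1-z_2)$ has modulus equal to its bound, and if $h$ is that function, with value $c$ at the boundary point, then $1/(h-c)$ is holomorphic on $D$ and blows up there. The functions $z_1,z_2$ have no common zero on $D$, since $z_2+\tau(z_1-z_2)=0$ when $z=0$. Moreover the segment $\{z^*\}\times[0,1]$ lies in $D$, because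
$$|z_2^*+\tau(z_1^*-z_2^*)|^2=\frac{\tau^2+(1-\tau)^2}{400}\ge\frac1{800}>\frac1{1600}=\delta^2\qquad(0\le\tau\le1).\tag{1}$$
So if $f\in\mathcal H(D)$ satisfies $\partial_\tau f=0$, then $f(z,0)=f(z,1)$ for $z$ near $z^*$, Lemma 2 gives $G\in\mathcal H(\Delta)$ that equals $f(\cdot,0)$ on $A_2$, and two such functions can never satisfy $z_1g_1+z_2g_2=1$. The attempt stops exactly here: functions in $\mathcal H(D)$ may depend on $\tau$, and with $Q=z_2+\tau(z_1-z_2)=\tau z_1+(1-\tau)z_2$ we have
$$z_1\cdot\frac{\tau}{Q}+z_2\cdot\frac{1-\tau}{Q}=1\quad\text{on }D.$$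

So we want a variable $\tau$ on which holomorphic functions cannot depend. In $X$ there are uncountably many variables $t_\gamma$, and Section 6 shows that a holomorphic function on a ball of $X$ can depend on coordinates up to a countable ordinal only. But it does not work to impose $|z_2+t_\gamma(z_1-z_2)|>\delta$ for all $\gamma$: since $t_\gamma=0$ for large $\gamma$, this contains the condition $|z_2|>\delta$, and then $z_2\cdot\frac1{z_2}=1$. The condition has to be active at one place only, and that place has to be movable past any given countable ordinal. This is what the $y_\gamma$ are for. If $y$ drops from exactly $1$ to exactly $0$ between $\gamma$ and $\gamma+1$, then $q_\gamma=-(z_2+t_{\gamma+1}(z_1-z_2))$ and (C5) is the condition of $D$. Where $y$ does not drop much, (C5) holds by itself. Near $z=z^*$ the drop can be moved continuously from the first place to any place $\alpha$, because (C4) is harmless there. Near $z=0$, (C4) makes a drop unavoidable.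

## 4. $U$ is a bounded connected domain of holomorphy

We grant $x^*\in U'$, which is checked in Section 7 independently of what comes here.

**Step 1. $U'$ is open.** This is needed because (C2), (C4), (C5) are infinitely many conditions. Conditions (C1) and (C3) are open.

For (C2) and (C4), note that $\gamma\mapsto t_\gamma$ and $\gamma\mapsto y_\gamma(1-y_\gamma)$ are continuous and vanish outside a compact interval. So for $c>0$ the sets $\{\gamma\ge1:|t_\gamma|\ge c\}$ and $\{\gamma\ge1:|y_\gamma(1-y_\gamma)|\ge c\}$ are compact, and the suprema of $|t_\gamma|$ and of $|y_\gamma(1-y_\gamma)|$ over $\gamma\ge1$ are attained. Hence (C2) says $\sup_\gamma|t_\gamma|<2$, and (C4) says $\sup_\gamma|y_\gamma(1-y_\gamma)|<\varepsilon e^{100\operatorname{Re}z_1}$. In both inequalities the two sides are continuous in $x$, so these conditions are open.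

For (C5) we first show that for $x\in X$ and $c>0$ the set $\{\gamma\ge1:|y_\gamma-y_{\gamma+1}|\ge c\}$ is finite. Otherwise it contains $\gamma_1<\gamma_2<\cdots$. Let $\lambda=\sup_k\gamma_k<\omega_1$. Then $\gamma_k\to\lambda$ and $\gamma_k+1\to\lambda$, so $y_{\gamma_k}-y_{\gamma_k+1}\to y_\lambda-y_\lambda=0$, a contradiction.

Now let $x\in U'$. The set $F=\{\gamma\ge1:|y_\gamma(x)-y_{\gamma+1}(x)|\ge\frac18\}$ is finite. Let $\|\tilde x-x\|<\frac1{16}$, with $\tilde x$ satisfying (C1) and (C2). For $\gamma\notin F$ we have $|y_\gamma(\tilde x)-y_{\gamma+1}(\tilde x)|<\frac18+\frac2{16}=\frac14$, hence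
$$|q_\gamma(\tilde x)|\ge1-\tfrac14-(\rho+2\cdot2\rho)=\tfrac14>\delta.$$
For the finitely many $\gamma\in F$, the condition $|q_\gamma(\tilde x)|>\delta$ holds for $\tilde x$ near $x$ by continuity of $q_\gamma$. So $U'$ is open. Its component $U$ is then open and connected.

**Step 2. $U'$ is bounded.** By (C1) and (C2) only the $y_\gamma$ need a bound. By (C4), $|y_\gamma(1-y_\gamma)|<\varepsilon e^{10}$. If $|y_\gamma|\ge2$, then $|y_\gamma(1-y_\gamma)|\ge|y_\gamma|(|y_\gamma|-1)\ge|y_\gamma|$. So $|y_\gamma|\le\max(2,\varepsilon e^{10})$.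

**Step 3. At each boundary point of $U$ some function in $\mathcal H(U)$ blows up.** This is the hypothesis of Lemma 1. Let $x_0\in\partial U$. Then $x_0\notin U'$: otherwise a ball around $x_0$ inside $U'$ meets $U$, hence lies in the component $U$, and $x_0$ is not a boundary point of the open set $U$. So one of the conditions fails at $x_0$, for some $\gamma$ where a $\gamma$ is involved. Since $x_0\in\overline U$, the corresponding non-strict inequality holds at $x_0$ by continuity. Hence one of the following holds:
$$|z_i(x_0)|=\rho;\quad |t_\gamma(x_0)|=2;\quad |y_1(x_0)-1|=\tfrac12;\quad |u_\gamma(x_0)|=\varepsilon;\quad |q_\gamma(x_0)|=\delta.$$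
Let $h$ be the corresponding function $z_i$, $t_\gamma$, $y_1$, $u_\gamma$ or $q_\gamma$. It is holomorphic on $X$. The strict inequality that holds on $U$ shows $h(x)\ne h(x_0)$ for all $x\in U$; for $h=y_1$, for example, $|h(x)-1|<\frac12=|h(x_0)-1|$. So
$$f_{x_0}=\frac1{h-h(x_0)}\in\mathcal H(U),\qquad |f_{x_0}(x)|\to\infty\ \text{ as }U\ni x\to x_0 .$$
By Lemma 1, $U$ is a domain of holomorphy. $\square$

## 5. $z_1$ and $z_2$ have no common zero: the drop of $y$ happens at a successor

We show more: no $x\in U'$ has $z_1=z_2=0$. Suppose $x$ is such a point. By (C4), $|y_\gamma||1-y_\gamma|<\varepsilon$ for all $\gamma\ge1$. Since $\max(|y_\gamma|,|1-y_\gamma|)\ge\frac12$, for each $\gamma\ge 1$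
$$\text{either } |1-y_\gamma|<2\varepsilon\ \text{ or }\ |y_\gamma|<2\varepsilon,$$
and not both, because $4\varepsilon<1$. For $\gamma=1$, the second case would give $|1-y_1|>1-2\varepsilon>\frac12$, against (C3); so $|1-y_1|<2\varepsilon$.

Since $y$ is eventually $0$, there is a least $\gamma\ge1$ with $|y_\gamma|<2\varepsilon$, and $\gamma\ge2$. It is not a limit ordinal: otherwise $|1-y_\beta|<2\varepsilon$ for all $1\le\beta<\gamma$, continuity at $\gamma$ gives $|1-y_\gamma|\le2\varepsilon$, and $1\le|1-y_\gamma|+|y_\gamma|<4\varepsilon<1$. So $\gamma=\gamma'+1$ with $\gamma'\ge1$ and $|1-y_{\gamma'}|<2\varepsilon$. As $z_1=z_2=0$,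
$$|q_{\gamma'}(x)|=|1-y_{\gamma'}+y_{\gamma}|<4\varepsilon=\delta,$$
which contradicts (C5). $\square$

## 6. Holomorphic functions on a ball of $X$ see only countably many coordinates

This section supplies the independence that was missing in Section 3. Here the uncountability of $\omega_1$ is essential. If we indexed by $\mathbb N$ and worked in $c_0(\mathbb N;\mathbb C^2)$, the continuous functional $\sum_k2^{-k}t_k$ would depend on every $t_k$, and no tail of coordinates would be invisible to it.

A subset of $\omega_1$ is a club if it is unbounded in $\omega_1$ and closed in the order topology. A subset is stationary if it meets every club. A club is stationary, since two clubs always meet. A countable union of nonstationary sets is nonstationary, so if a stationary set is split into countably many pieces, one piece is stationary. A stationary set is unbounded. Fodor's pressing-down lemma states: if $S$ is stationary and $\phi:S\to\omega_1$ is regressive, i.e. $\phi(\xi)<\xi$ for all $\xi\in S$, then $\phi$ is constant on a stationary subset of $S$.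

*Example.* The countable limit ordinals greater than $0$ form a club. So the set of successors is not stationary, although it is uncountable. On it, $\gamma+1\mapsto\gamma$ is regressive and injective, so Fodor's lemma really needs stationarity.

**Lemma 3.** Let $n\ge1$ and let $A:X^n\to\mathbb C$ be continuous and $n$-linear. There is $\alpha<\omega_1$ with $A(x_1,\dots,x_n)=0$ whenever some $x_i\in X_{>\alpha}$.

Consider first $n=1$. If no $\alpha$ works, there are vectors $y^\alpha\in X_{>\alpha}$ in the unit ball with $A(y^\alpha)\ne0$. Uncountably many of the numbers $|A(y^\alpha)|$ exceed a fixed positive constant, and one can select $N$ such vectors with disjoint supports. The sum of these $N$ vectors, with suitable unimodular coefficients, has norm at most $1$, while $A$ of it is at least a constant times $N$.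

For $n=2$ we get pairs $(y^\alpha,x^\alpha)$ with $A(y^\alpha,x^\alpha)\ne0$, and want a single bounded $x$ for which many $|A(y^{\alpha},x)|$ are large. The sum of the $x^{\alpha}$ is not good enough: only $y^\alpha$ lives beyond $\alpha$, whereas the $x^\alpha$ may, for instance, all be equal to one vector supported at $\{1\}$, and then $N$ of them add up to norm proportional to $N$. Two devices repair this. Fodor's lemma makes the initial parts $x^\xi|_{[0,\xi]}$ coincide after a small change, so that this part is used once only. The remaining parts have disjoint supports, and an average over unimodular coefficients removes the cross terms.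

*Proof of Lemma 3.* We use induction on $n$ and assume the statement for smaller positive integers.

**Step 1. Reduction to the first slot, and the contrary assumption.** It suffices to find $\alpha$ that works when $x_1\in X_{>\alpha}$: apply this to $A$ with its slots permuted and take the maximum of the $n$ ordinals. Suppose there is none. Then, after scaling, for each $\alpha<\omega_1$ there are $y^\alpha\in X_{>\alpha}$ and $x_2^\alpha,\dots,x_n^\alpha\in X$, all of norm $\le1$, with $A(y^\alpha,x_2^\alpha,\dots,x_n^\alpha)\ne0$. (For $n=1$ there are no $x_i$; everything below that concerns them is then empty.)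

**Step 2. A bound $\alpha'$ for everything that belongs to $\alpha$.** Its purpose is to cut the remaining slots at a countable ordinal. Choose $\alpha'>\alpha$ such that $y^\alpha$ and all $x_i^\alpha$ vanish off $[0,\alpha']$ and, if $n\ge2$, such that $A(y^\alpha,x_2,\dots,x_n)=0$ whenever some $x_i\in X_{>\alpha'}$. The latter is possible by the induction hypothesis for the $(n-1)$-linear form $A(y^\alpha,\cdot,\dots,\cdot)$. Since $x_i-x_i1_{[0,\alpha']}\in X_{>\alpha'}$, we get
$$A(y^\alpha,x_2,\dots,x_n)=A(y^\alpha,x_21_{[0,\alpha']},\dots,x_n1_{[0,\alpha']})\quad\text{for all }x_i\in X.\tag{2}$$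
Let $\mathcal C$ be the set of limit ordinals $\xi>0$ such that $\alpha<\xi$ implies $\alpha'<\xi$. It is closed. It is unbounded: given $\beta_0$, let $\beta_{k+1}$ be a countable ordinal larger than $\beta_k$ and than all $\alpha'$ with $\alpha\le\beta_k$; then $\sup_k\beta_k\in\mathcal C$. So $\mathcal C$ is a club.

**Step 3. A uniform lower bound.** We want a bound that does not depend on $\xi$. The stationary set $\mathcal C$ is the union over $k\ge1$ of the sets $\{\xi\in\mathcal C:|A(y^\xi,x_2^\xi,\dots,x_n^\xi)|\ge1/k\}$. So there are $\kappa>0$ and a stationary $S_1\subset\mathcal C$ with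
$$|A(y^\xi,x_2^\xi,\dots,x_n^\xi)|\ge2\kappa\qquad(\xi\in S_1).$$

**Step 4. Replacing $x_i^\xi$ on $[0,\xi]$ by step functions with rational values.** This prepares Fodor's lemma: a step function is described by finitely many ordinals $<\xi$ and countably many choices of values. Let $0<\eta\le1$ and $\xi\in S_1$. Put $\gamma_0=\xi$. Given $\gamma_k>0$, continuity at $\gamma_k$ gives $\gamma_{k+1}<\gamma_k$ with $|x_i^\xi(\gamma)-x_i^\xi(\gamma_k)|_\infty\le\eta/2$ for all $\gamma\in(\gamma_{k+1},\gamma_k]$ and all $i$. A strictly decreasing sequence of ordinals is finite, so this stops with some $\gamma_m=0$, and $m\ge1$. Let $\beta_1<\dots<\beta_m$ be $\gamma_m<\dots<\gamma_1$; then $\beta_1=0$ and $\beta_m<\xi$. The pieces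
$$[0,\beta_1]=\{0\},\ (\beta_1,\beta_2],\ \dots,\ (\beta_m,\xi]$$
cover $[0,\xi]$. On each piece let $v_i^\xi$ be constant, with a value in $(\mathbb Q+i\mathbb Q)^2$ within $\eta/2$ of the value of $x_i^\xi$ at the right endpoint. Then $|v_i^\xi-x_i^\xi|_\infty\le\eta$ on $[0,\xi]$, so $|v_i^\xi|_\infty\le2$.

Let $w_i^\xi=v_i^\xi$ on $[0,\xi]$ and $w_i^\xi=x_i^\xi$ on $(\xi,\omega_1)$. As $[0,\xi]$ is open and closed, $w_i^\xi\in X$, and $\|w_i^\xi-x_i^\xi\|\le\eta$, $\|w_i^\xi\|\le2$. Replacing one slot at a time,
$$\big|A(y^\xi,w_2^\xi,\dots,w_n^\xi)-A(y^\xi,x_2^\xi,\dots,x_n^\xi)\big|\le(n-1)2^{n-2}\|A\|\,\eta\qquad(n\ge2).$$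
Fix $\eta\le1$ so small, depending only on $\|A\|,n,\kappa$, that the right side is at most $\kappa$. Then
$$|A(y^\xi,w_2^\xi,\dots,w_n^\xi)|\ge\kappa\qquad(\xi\in S_1).\tag{3}$$
For $n=1$, (3) holds trivially.

**Step 5. Pressing down.** The aim is to make the step functions independent of $\xi$. There are countably many possibilities for $m$ together with the rational values, so these are the same for all $\xi$ in some stationary subset of $S_1$. On it, $\beta_1,\dots,\beta_m$ are regressive functions of $\xi$. Applying Fodor's lemma $m$ times, we obtain a stationary $S_2\subset S_1$ on which they are constant too. So there are step functions $v_i:[0,\omega_1)\to\mathbb C^2$, constant on $[0,\beta_1],(\beta_1,\beta_2],\dots,(\beta_m,\omega_1)$ and bounded by $2$, with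
$$v_i^\xi=v_i|_{[0,\xi]}\qquad\text{for all }\xi\in S_2.$$
The $v_i$ need not lie in $X$, but $v_i1_{[0,\gamma]}\in X$ for every $\gamma<\omega_1$.

**Step 6. Test vectors.** We now build bounded vectors that serve many $y^\xi$ at once. Let $N\in\mathbb N$ and $\xi_1<\dots<\xi_N$ in $S_2$. Since $\xi_{j+1}\in\mathcal C$, we have $\xi_j'<\xi_{j+1}$. So the intervals $I_j=(\xi_j,\xi_j']$ are disjoint, and $y^{\xi_j}$ is supported in $I_j$. Put
$$p_{j,i}=(x_i^{\xi_j}-v_i)1_{I_j}\in X,\qquad\|p_{j,i}\|\le3.$$
For $\theta=(\theta_{j,i})_{1\le j\le N,\,2\le i\le n}$ with all $|\theta_{j,i}|=1$ put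
$$x_i(\theta)=v_i1_{[0,\xi_N']}+\sum_{j=1}^N\theta_{j,i}\,p_{j,i},\qquad F_j(\theta)=A\big(y^{\xi_j},x_2(\theta),\dots,x_n(\theta)\big).$$
For fixed $i$ the $p_{j,i}$ have disjoint supports, so $\|x_i(\theta)\|\le2+3=5$. For unimodular $c_j$ we have $\|\sum_jc_jy^{\xi_j}\|\le1$, again by disjointness, so $|\sum_jc_jF_j(\theta)|\le5^{n-1}\|A\|$. Choosing the $c_j$ so that $c_jF_j(\theta)=|F_j(\theta)|$ gives
$$\sum_{j=1}^N|F_j(\theta)|\le5^{n-1}\|A\|\qquad\text{for all }\theta.\tag{4}$$

**Step 7. Averaging over $\theta$.** The purpose is to bound the mean of $|F_j|$ from below by a constant, in spite of the cross terms. By (2) with $\alpha=\xi_j$, $F_j$ depends only on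
$$x_i(\theta)1_{[0,\xi_j']}=v_i1_{[0,\xi_j']}+\sum_{k\le j}\theta_{k,i}\,p_{k,i},$$
hence only on the $\theta_{k,i}$ with $k\le j$. It is affine in each of these variables, because $\theta_{k,i}$ occurs in the slot of index $i$ only. The mean over the unit circle of an affine function of one variable is its value at $0$. So integrating $F_j$ over all $\theta_{k,i}$ with $k<j$, with respect to normalized Haar measure, amounts to setting these variables equal to $0$ and gives
$$h_j\big((\theta_{j,i})_i\big)=A\big(y^{\xi_j},(v_i1_{[0,\xi_j']}+\theta_{j,i}p_{j,i})_{2\le i\le n}\big).$$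
Consequently $\int|F_j|\ge\int|h_j|$.

At $\theta_{j,i}=1$ the $i$-th entry is $v_i1_{[0,\xi_j']}+p_{j,i}$. It equals $v_i=v_i^{\xi_j}$ on $[0,\xi_j]$, equals $x_i^{\xi_j}$ on $I_j$, and is $0$ beyond $\xi_j'$, where $x_i^{\xi_j}$ is $0$ too. So it is $w_i^{\xi_j}$, and by (3) $|h_j(1,\dots,1)|\ge\kappa$. On the other hand, $h_j$ is a sum of $2^{n-1}$ terms $c_S\prod_{i\in S}\theta_{j,i}$, $S\subset\{2,\dots,n\}$, and $c_S=\int h_j\prod_{i\in S}\overline{\theta_{j,i}}$, so $|c_S|\le\int|h_j|$. Hence
$$\kappa\le|h_j(1,\dots,1)|\le\sum_S|c_S|\le2^{n-1}\int|h_j|\le2^{n-1}\int|F_j|.$$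
Integrating (4) and summing over $j$, we find $N2^{1-n}\kappa\le5^{n-1}\|A\|$ for every $N$, a contradiction. (For $n=1$ this reads $N\kappa\le\|A\|$.) $\square$

**Lemma 4.** Let $f$ be holomorphic on an open set containing the ball $B(a,r)\subset X$. There is $\alpha_0<\omega_1$ with $f(a+x+x')=f(a+x)$ whenever $x'\in X_{>\alpha_0}$, $\|x\|<r$ and $\|x+x'\|<r$.

*Proof.* By Taylor expansion (see the books of Dineen or Mujica), $f(a+x)=\sum_{n\ge0}P_n(x)$ for $\|x\|<r$, where $P_0$ is constant and, for $n\ge1$, $P_n(x)=A_n(x,\dots,x)$ with $A_n$ continuous, symmetric and $n$-linear. Let $\alpha_n$ be given by Lemma 3 for $A_n$, and let $\alpha_0=\sup_{n\ge1}\alpha_n<\omega_1$. If $x'\in X_{>\alpha_0}$, expand $A_n(x+x',\dots,x+x')$. Every term except $A_n(x,\dots,x)$ has $x'$ in some slot, so it vanishes. Thus $P_n(x+x')=P_n(x)$ for all $n$, and we sum over $n$. $\square$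

The lemma is local: it speaks about one ball. To use it away from that ball we shall continue analytically along connected finite-dimensional slices of $U$.

## 7. Four-parameter slices with the drop moved to $\alpha$

For $2\le\alpha<\omega_1$ and $(z,s,\tau)\in\mathbb C^2\times\mathbb C\times\mathbb C$ let $x_\alpha(z,s,\tau)\in X$ be the element with
$$x(0)=z,\quad y_1=1,\quad y_\gamma=s\ (2\le\gamma\le\alpha),\quad y_\gamma=0\ (\gamma>\alpha),\quad t_{\alpha+1}=\tau,\quad t_\gamma=0\ (\gamma\ne\alpha+1).$$
It is continuous because $\{0\},\{1\},[2,\alpha],\{\alpha+1\}$ are open and closed. It is affine in $(z,s,\tau)$, and $x_\alpha(z^*,0,0)=x^*$ for every $\alpha$. For $s=0$ the drop of $y$ is between $1$ and $2$, for $s=1$ it is between $\alpha$ and $\alpha+1$.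

**Step 1. The slice of $U'$ does not depend on $\alpha$.** This is what will allow $\alpha$ to be as large as we please. Since $\alpha\ge2$, we have $y_2=s$ and $t_2=0$, so
$$q_1=1-(1-s)-z_2=s-z_2,\qquad q_\alpha=1-s-z_2-\tau(z_1-z_2),\qquad q_\gamma=1-z_2\ \ (\gamma\ne1,\alpha);$$
in the last case $y_\gamma=y_{\gamma+1}$ and $t_{\gamma+1}=0$. Since $|1-z_2|>\delta$ when $|z_2|<\rho$, and since $u_\gamma=0$ when $y_\gamma\in\{0,1\}$, we have $x_\alpha(z,s,\tau)\in U'$ if and only if $(z,s,\tau)$ lies in the open set $\Omega\subset\mathbb C^4$ given by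
$$|z_1|,|z_2|<\rho,\quad|\tau|<2,\quad|s(1-s)|<\varepsilon e^{100\operatorname{Re}z_1},\quad|s-z_2|>\delta,\quad|1-s-z_2-\tau(z_1-z_2)|>\delta.$$

**Step 2. A connected chain inside $\Omega$.** The chain leads from the base point $(z^*,0,0)$, where Lemma 4 will be applied, to copies of $A_1$ and $A_2$, where Lemma 2 will be applied. The following connected sets lie in $\Omega$.

- $L_1=\{(z^*,s,0):0\le s\le1\}$. Here $|s-\frac i{20}|\ge\frac1{20}>\delta$, $|1-s-\frac i{20}|\ge\frac1{20}>\delta$, and $s(1-s)\le\frac14<\frac{e^5}{160}$.
- $L_2=\{(z^*,1,\tau):0\le\tau\le1\}$. Here $s(1-s)=0$, $|s-z_2|\ge\frac9{10}$, and $|q_\alpha|=|z_2+\tau(z_1-z_2)|>\delta$ by (1).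
- $A_2\times\{(1,0)\}$, where $q_\alpha=-z_2$, and $A_1\times\{(1,1)\}$, where $q_\alpha=-z_1$. In both, $s(1-s)=0$ and $|s-z_2|>\frac9{10}$.

The set $L_1$ meets $L_2$ and $A_2\times\{(1,0)\}$ at $(z^*,1,0)$, and $L_2$ meets $A_1\times\{(1,1)\}$ at $(z^*,1,1)$. So all four lie in the component $\Omega^*$ of $\Omega$ that contains $(z^*,0,0)$. In particular $x^*=x_\alpha(z^*,0,0)\in U'$, as promised. Moreover $x_\alpha(\Omega^*)$ is a connected subset of $U'$ that contains $x^*$, so
$$x_\alpha(\Omega^*)\subset U\qquad\text{for every }\alpha\ge2.$$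

A single slice does not obstruct anything: on $\Omega$ itself, $z_1$ and $z_2$ generate the unit ideal, and one can write this down. Let $u=s(1-s)e^{-100z_1}$, so $|u|<\varepsilon$ on $\Omega$, and let $\sigma=\frac12(1-\sqrt{1-4u})=2u/(1+\sqrt{1-4u})$ with the principal root. Then $\sigma(1-\sigma)=u$, and $|\sigma|<2\varepsilon<\delta$ because $\operatorname{Re}\sqrt{1-4u}>0$. Put $b=1-s-z_2-\tau(z_1-z_2)$. Since $|s-z_2|>\delta$ and $|b|>\delta$, the function $P=(s-z_2-\sigma)(b-\sigma)$ has no zero on $\Omega$. Using $z_2+\tau(z_1-z_2)=\tau z_1+(1-\tau)z_2$,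
$$P=(s-\sigma)(1-s-\sigma)-(s-\sigma)\big(\tau z_1+(1-\tau)z_2\big)-z_2(b-\sigma),$$
and $(s-\sigma)(1-s-\sigma)=s(1-s)-\sigma(1-\sigma)=s(1-s)(1-e^{-100z_1})=z_1k$ with $k$ entire in $(z_1,s)$. Hence
$$P=z_1\big(k-\tau(s-\sigma)\big)-z_2\big((1-\tau)(s-\sigma)+b-\sigma\big),$$
and division by $P$ gives $1=z_1g_1+z_2g_2$ on $\Omega$. These $g_i$ use the variable $\tau$, as they must. The next section shows that a function which comes from $U$ cannot use $\tau$ once $\alpha$ is large.

## 8. The filled-in function $G_f$ and the properness of $(z_1,z_2)$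

Fix $r>0$ with $B(x^*,r)\subset U$. For $f\in\mathcal H(U)$ let $\alpha_0(f)\ge2$ be an ordinal as in Lemma 4 for $a=x^*$ and this $r$ (enlarging the ordinal is harmless).

**Claim.** Let $f\in\mathcal H(U)$ and $\alpha\ge\alpha_0(f)$. There is a holomorphic $G_f$ on $\Delta$ with
$$G_f(z)=f(x_\alpha(z,1,0))\ \text{ on }A_2,\qquad G_f(z)=f(x_\alpha(z,1,1))\ \text{ on }A_1.$$
The function $G_f$ does not depend on the choice of $\alpha\ge\alpha_0(f)$.

*Proof.* Put $\varphi_\alpha=f\circ x_\alpha$. It is holomorphic on $\Omega^*$, since $x_\alpha$ is continuous and affine and maps $\Omega^*$ into $U$. Let $B$ be the set of $(z,s,\tau)\in\Omega^*$ with $|z-z^*|_\infty,|s|,|\tau|<r$. It is a neighborhood of $(z^*,0,0)$. For points of $B$ both $x_\alpha(z,s,\tau)$ and $x_\alpha(z,s,0)$ lie in $B(x^*,r)$, for every $\alpha$.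

**Step 1. $\varphi_\alpha$ does not depend on $\tau$ near the base point.** For $(z,s,\tau)\in B$,
$$x_\alpha(z,s,\tau)=x_\alpha(z,s,0)+x',$$
where $x'$ is supported at $\alpha+1$, so $x'\in X_{>\alpha}\subset X_{>\alpha_0(f)}$. By Lemma 4, $\varphi_\alpha(z,s,\tau)=f(x_\alpha(z,s,0))$ on $B$. Hence $\partial_\tau\varphi_\alpha=0$ near $(z^*,0,0)$.

**Step 2. This independence propagates to $L_2$.** The set $\Omega^*$ is connected and open, so $\partial_\tau\varphi_\alpha=0$ on all of $\Omega^*$ by the identity theorem. As $\Omega^*$ contains the compact set $L_2$, for all $z$ near $z^*$ the segment $\{(z,1,\tau):0\le\tau\le1\}$ lies in $\Omega^*$. Therefore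
$$\varphi_\alpha(z,1,0)=\varphi_\alpha(z,1,1)\qquad\text{for }z\text{ near }z^*.$$

**Step 3. Filling the hole.** Apply Lemma 2 with $F_1(z)=\varphi_\alpha(z,1,1)$ on $A_1$ and $F_2(z)=\varphi_\alpha(z,1,0)$ on $A_2$; these are defined because $A_1\times\{(1,1)\}$ and $A_2\times\{(1,0)\}$ lie in $\Omega^*$. The result is $G_f$.

**Step 4. Independence of $\alpha$.** This allows us to treat several functions with one $\alpha$. Let $\alpha_0(f)\le\alpha<\alpha'$. The elements $x_\alpha(z,s,\tau)$ and $x_{\alpha'}(z,s,\tau)$ agree on $[0,\alpha]$, so their difference lies in $X_{>\alpha}\subset X_{>\alpha_0(f)}$. By Lemma 4, $\varphi_\alpha=\varphi_{\alpha'}$ on $B$, hence on $\Omega^*$ by the identity theorem, and $G_f$ is the same. $\square$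

**The ideal is proper.** Suppose $z_1g_1+z_2g_2=1$ with $g_1,g_2\in\mathcal H(U)$. Take $\alpha\ge\max(\alpha_0(g_1),\alpha_0(g_2))$ and evaluate at $x_\alpha(z,1,0)$ with $z\in A_2$. This gives
$$z_1G_{g_1}(z)+z_2G_{g_2}(z)=1$$
on $A_2$, hence on $\Delta$ by the identity theorem. At $z=0$ it reads $0=1$, a contradiction. So $1\notin(z_1,z_2)$. With Sections 4 and 5 this proves the Theorem. $\blacksquare$

## 9. The character $f\mapsto G_f(0)$, cohomology, and products

Complement (a) was proved at the beginning of Section 3.

**Complement (b): the character.** Put $\chi(f)=G_f(0)$. For $f,g\in\mathcal H(U)$ use one $\alpha$ that is at least $\alpha_0$ of each of $f,g,f+g,fg$. On $A_2$ all four functions $G$ are obtained by composition with $z\mapsto x_\alpha(z,1,0)$, so $G_{f+g}=G_f+G_g$ and $G_{fg}=G_fG_g$ on $A_2$, hence on $\Delta$. Likewise $G_c=c$ for constants $c$, and $G_{z_i}=z_i$. So $\chi$ is a unital character with $\chi(z_1)=\chi(z_2)=0$. If $\chi$ were evaluation at $a\in U$, then $z_1(a)=z_2(a)=0$, which Section 5 excludes.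

**Complement (b): $\tau_\delta$-continuity.** Let $(V_n)$ be an increasing countable open cover of $U$. We must bound $|\chi(f)|$ by the supremum of $|f|$ over one $V_N$. For $2\le\alpha<\omega_1$ the torus
$$T_\alpha=\{x_\alpha(z,1,0):\ |z_1|=|z_2|=\tfrac1{20}\}$$
is compact and lies in $U$, because $\{|z_1|=|z_2|=\frac1{20}\}\subset A_2$. So $T_\alpha\subset V_{n(\alpha)}$ for some $n(\alpha)$. For some $N$ the set $\{\alpha:T_\alpha\subset V_N\}$ is uncountable, hence cofinal in $\omega_1$. Given $f\in\mathcal H(U)$, pick such an $\alpha\ge\alpha_0(f)$. Cauchy's formula for $G_f$ on the polydisc of radii $\frac1{20}$ yields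
$$|\chi(f)|=|G_f(0)|\le\sup_{T_\alpha}|f|\le\sup_{V_N}|f|.$$
Here $N$ does not depend on $f$, so $|\chi|$ is one of the seminorms that define $\tau_\delta$.

**Complement (b): no continuity for the compact-open topology.** We show that no estimate $|\chi(f)|\le c\sup_K|f|$ with $K\subset U$ compact holds. The set $K$ has a countable dense subset, each of whose elements vanishes beyond a countable ordinal. Hence there is $\kappa$ with $1\le\kappa<\omega_1$ such that all elements of this subset, and by density all $x\in K$, vanish on $(\kappa,\omega_1)$. So the function $f=y_{\kappa+1}$ is $0$ on $K$. But for $\alpha\ge\max(\kappa+1,\alpha_0(f))$ we have $2\le\kappa+1\le\alpha$, so $y_{\kappa+1}(x_\alpha(z,1,0))=1$. Thus $G_f=1$ and $\chi(f)=1$.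

**Complement (c): $H^1(U,\mathcal O)\ne0$.** By Section 5, the open sets $U_i=\{x\in U:z_i\ne0\}$, $i=1,2$, cover $U$. Suppose $H^1(U,\mathcal O)=0$. The Čech group $H^1$ of a cover injects into $H^1(U,\mathcal O)$, so the cocycle $\frac1{z_1z_2}$ on $U_1\cap U_2$ is a coboundary: $\frac1{z_1z_2}=h_2-h_1$ with $h_i\in\mathcal H(U_i)$. Put
$$g_1=\tfrac1{z_1}+z_2h_1\text{ on }U_1,\quad g_1=z_2h_2\text{ on }U_2;\qquad g_2=-z_1h_1\text{ on }U_1,\quad g_2=\tfrac1{z_2}-z_1h_2\text{ on }U_2.$$
On $U_1\cap U_2$ the two definitions of $g_1$ agree since $z_2(h_2-h_1)=\frac1{z_1}$, and those of $g_2$ agree since $z_1(h_2-h_1)=\frac1{z_2}$. So $g_1,g_2\in\mathcal H(U)$. On $U_1$ we have $z_1g_1+z_2g_2=1+z_1z_2h_1-z_1z_2h_1=1$, and on $U_2$ we have $z_1g_1+z_2g_2=z_1z_2h_2+1-z_1z_2h_2=1$. This contradicts the Theorem.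

**Complement (d): products.** Let $G$ be a Fréchet space; then $X\times G$ is Fréchet. The boundary points of $U\times G$ are the $(x_0,g)$ with $x_0\in\partial U$. The function $(x,g')\mapsto f_{x_0}(x)$, with $f_{x_0}$ from Section 4, is holomorphic on $U\times G$ and blows up at $(x_0,g)$. By Lemma 1, $U\times G$ is a domain of holomorphy. The functions $z_1,z_2$ have no common zero on $U\times G$. If $1=z_1g_1+z_2g_2$ with $g_1,g_2\in\mathcal H(U\times G)$, then restriction to $U\times\{0\}$ gives $1=z_1g_1(\cdot,0)+z_2g_2(\cdot,0)$ in $\mathcal H(U)$, which contradicts the Theorem. So $z_1,z_2$ generate a proper ideal of $\mathcal H(U\times G)$ without common zeros. $\square$
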